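\title{A counterexample to a conjecture of Tuza on weak saturation numbers of hypergraphs}

\begin{abstract}
For a $k$-uniform hypergraph $F$ with at least two edges, the weak saturation number $\operatorname{wsat}(n,F)$ has order of magnitude $n^{s(F)}$, where $s(F)$ is the local sparseness of $F$. Tuza conjectured that $\operatorname{wsat}(n,F)=cn^{s(F)}+O(n^{s(F)-1})$ for some positive constant $c=c(F)$. We disprove this: for all $k\ge4$ and $m\ge3$ we construct a $k$-uniform hypergraph $F$ with $s(F)=1$ and
$\frac23n+c_1n^{1-2/m}\le\operatorname{wsat}(n,F)\le\frac23n+c_2n^{1-1/m}\log n$. The hypergraph $F$ encodes the balls of a fixed radius in an infinite graph that has finite subsets with small boundary, but that every finite graph fails to resemble locally at many vertices. We also show that the conjecture holds when $s(F)=0$.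
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Weak saturation and sparseness}

Let $k\ge2$. A \emph{$k$-graph} is a $k$-uniform hypergraph: a finite set of vertices, which we call \emph{points}, together with a set of $k$-element sets of points, the \emph{edges}. We write $e(G)$ for the number of edges of $G$. A \emph{copy} of $F$ in $G$ is the image of $F$ under an injective map of points that sends edges to edges; copies need not be induced. Throughout, $F$ is a $k$-graph with at least two edges.

A $k$-graph $G$ on $n$ points is \emph{weakly $F$-saturated} if the $k$-sets of points that are not edges of $G$ can be added one at a time, in some order, so that each added edge \emph{creates a copy of $F$}, that is, lies in a copy of $F$ in the $k$-graph formed by $G$, the edges added earlier, and the new edge. The \emph{weak saturation number} $\operatorname{wsat}(n,F)$ is the least number of edges of a weakly $F$-saturated $k$-graph on $n$ points. One may think of the edges of $G$ as paid for and of the added edges as free; $\operatorname{wsat}(n,F)$ is the price of the complete $k$-graph. For $k=2$ and the triangle $F=K_3$, a free edge joins two points at distance two. This never changes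 the connected components, and it is possible as long as some component is not complete. So a graph is weakly $K_3$-saturated exactly when it is connected, and $\operatorname{wsat}(n,K_3)=n-1$.

The growth of $\operatorname{wsat}(n,F)$ is governed by how few points suffice to single out an edge of $F$. A subset $E^*$ of an edge $E$ of $F$ \emph{determines} $E$ if $E$ is the only edge of $F$ that contains $E^*$. The \emph{sparseness} $s(E)$ is the least integer $s\ge0$ such that some subset of $E$ of size $s+1$ determines $E$, and the \emph{local sparseness} of $F$ is $s(F)=\min\{s(E):E\in E(F)\}$. Since $E$ determines itself, $0\le s(F)\le k-1$, and $s(E)=0$ exactly when $E$ contains a point that lies in no other edge. For example, $s(K_3)=1$. Tuza showed that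
\begin{equation}\label{eq:theta}
\operatorname{wsat}(n,F)=\Theta\bigl(n^{s(F)}\bigr)\qquad(n\to\infty).
\end{equation}
The following short argument for \eqref{eq:theta} shows what the sparseness measures. Let $s=s(F)$.

For the lower bound, let $G$ be weakly $F$-saturated on $n\ge k$ points. Then every $s$-set $S$ of points lies in an edge of $G$. Otherwise, consider the first added edge that contains $S$. It plays the role of some edge $E$ in a copy of $F$, and $S$ corresponds to a subset of $E$ with $s\le s(E)$ elements. Such a subset does not determine $E$ (for $s=0$, because $F$ has a second edge), so $S$ lies in another edge of the copy, which was present earlier; this is a contradiction. An edge contains $\binom ks$ sets of size $s$, hence $e(G)\ge\binom ns/\binom ks$.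

For the upper bound, fix a set $M$ of $|V(F)|$ points and let $G$ consist of the $O(n^s)$ sets of size $k$ that have at most $s$ points outside $M$. Add the remaining $k$-sets in order of increasing number of points outside $M$. Let $E^*\subseteq E$ be a determining set of size $s+1$. When $e$ is added, map $E$ onto $e$ with $E^*$ going into $e\setminus M$, and map the other points of $F$ into $M\setminus e$. Every other edge of $F$ misses a point of $E^*$, so its image has fewer points outside $M$ than $e$ and is already present.

\subsection{The conjecture and the results}

Given \eqref{eq:theta}, one asks for the asymptotics. The following conjecture is stated in the survey \cite{survey}.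

\medskip
\noindent\textbf{Conjecture} (Tuza)\textbf{.} \emph{For every $k$-graph $F$ with at least two edges there is a positive constant $c=c(F)$ such that $\operatorname{wsat}(n,F)=cn^{s(F)}+O(n^{s(F)-1})$.}
\medskip

For $s(F)=0$ the conjecture says that the integer sequence $\operatorname{wsat}(n,F)$ is eventually equal to a positive constant. This is true.

\begin{proposition}\label{prop:zero}
If $s(F)=0$, then $\operatorname{wsat}(n,F)$ is eventually equal to a positive constant; so the conjecture holds for $s(F)=0$.
\end{proposition}

\begin{proof}
Let $E$ be an edge of $F$ with a point $x$ that lies in no other edge. Let $n\ge|V(F)|-1$, let $G$ be weakly $F$-saturated on $n$ points, and add an isolated point $v$. First add all missing edges on the $n$ old points. After that, every $k$-set $e\ni v$ creates a copy of $F$: map $x$ to $v$, map $E\setminus\{x\}$ onto $e\setminus\{v\}$, and map the other points of $F$ injectively to the remaining old points; the edges other than $E$ avoid $x$, so their images are present. Hence $\operatorname{wsat}(n+1,F)\le\operatorname{wsat}(n,F)$, and a nonincreasing sequence of nonnegative integers is eventually constant. The constant is at least $1$, because the first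 added edge needs the other $e(F)-1\ge1$ edges of a copy of $F$.
\end{proof}

For $s(F)=1$ the conjecture predicts $\operatorname{wsat}(n,F)=cn+O(1)$, as for the triangle. There is a reason to expect this. A natural way to build a cheap weakly saturated $k$-graph is to take a complete core of bounded size and many disjoint copies of one gadget, each possibly attached to the core. A gadget with $a$ points and $a'$ edges gives $(a'/a)n+O(1)$ edges. Each step of the saturation process sees only $|V(F)|$ points, so one may hope that some gadget of bounded size is optimal. Our main result shows that the optimal slope can be approached by larger and larger gadgets without being attained.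

\begin{theorem}\label{thm:main}
Let $k\ge 4$ and $m\ge 3$. There are a $k$-graph $F=F_{k,m}$ with $s(F)=1$ and constants $c_1,c_2>0$ such that for all large $n$
\[
\tfrac23 n+c_1n^{1-2/m}\ \le\ \operatorname{wsat}(n,F)\ \le\ \tfrac23 n+c_2\,n^{1-1/m}\log n .
\]
\end{theorem}

\begin{corollary}\label{cor:main}
Tuza's conjecture is false. Moreover, for every $k\ge4$ and every $\varepsilon>0$ there is a $k$-graph $F$ with $s(F)=1$, $\operatorname{wsat}(n,F)=\frac23n+o(n)$ and $\operatorname{wsat}(n,F)-\frac23n\ge n^{1-\varepsilon}$ for all large $n$.
\end{corollary}

\begin{proof}
Let $F=F_{k,m}$. If $\operatorname{wsat}(n,F)=cn+O(1)$, then $c=\lim\operatorname{wsat}(n,F)/n=\frac23$; but $\operatorname{wsat}(n,F)-\frac23n\ge c_1n^{1-2/m}\to\infty$, already for $m=3$. For the second statement take $m\ge3$ with $m>2/\varepsilon$, so that $c_1n^{1-2/m}\ge n^{1-\varepsilon}$ for large $n$.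
\end{proof}

With this choice of $m$ the ratio $n^{1-2/m}/n^{1-\varepsilon}$ tends to infinity, so for $s(F)=1$ no error term $O(n^{1-\varepsilon})$ holds in general. The cases $s(F)=1$ with $k\in\{2,3\}$ and $s(F)\ge2$ are not treated here.

\subsection{Outline}

The $k$-graph $F$ is a disjoint union of components, and next to a large complete core each component acts as a separate rule for adding free edges. The first rule organizes any $k$-graph into complete sets, called bodies, whose price is easy to compute (Section~\ref{sec:bodies}). Bodies of bounded size that share single points encode a graph of maximum degree $3$, and the sizes are chosen so that such an arrangement costs $\frac23$ of an edge per point. The other rules let a body join the core for free if the arrangement around it looks like a ball in a fixed infinite graph $\Gamma$ (Section~\ref{sec:F}). The graph $\Gamma$ is amenable: it has finite subsets in which the vertices near the boundary form a vanishing proportion. This gives the upper bound (Section~\ref{sec:upper}). Conversely, a weakly $F$-saturated $k$-graph with $\frac23n+\frac13D$ edges encodes a finite graph with a linear number of vertices, all but $O(D)$ of which look locally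 like $\Gamma$, unless $D$ itself is linear in $n$ (Section~\ref{sec:lower}). The graph $\Gamma$ is built so that every finite graph on $N$ vertices has at least $cN^{1-2/m}$ vertices that do not look like $\Gamma$ (Section~\ref{sec:gamma}), and this gives the lower bound.

\section{Closures and bodies}\label{sec:bodies}

In this section $k\ge2$, and we put $b=k-1$. All $k$-graphs live on a fixed finite set of points. A \emph{clique} of a $k$-graph is a set of at least $k$ points all of whose $k$-subsets are edges.

Let $A$ be the $k$-graph on the points $1,\dots,k+1$ with the three edges $E_i=\{1,\dots,k+1\}\setminus\{i\}$, $i=1,2,3$. Any three $k$-subsets of a $(k+1)$-set form a copy of $A$, and for $k=2$ it is the triangle. Call a $k$-graph \emph{closed} if the union of any two edges that share $k-1$ points is a clique. An intersection of closed $k$-graphs is closed, so every $G$ has a smallest closed supergraph $\operatorname{clos}(G)$. If $G$ is not closed, there are two edges sharing $k-1$ points and a missing $k$-subset of their union; this $k$-set creates a copy of $A$ and belongs to $\operatorname{clos}(G)$. Hence $\operatorname{clos}(G)$ arises from $G$ by adding edges one at a time, each creating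 a copy of $A$.

\begin{lemma}\label{lem:union}
If $U,W$ are cliques of a closed $k$-graph and $|U\cap W|\ge b$, then $U\cup W$ is a clique.
\end{lemma}

\begin{proof}
Let $w\in W\setminus U$. Call a $b$-subset $S$ of $U$ \emph{joined} if $S\cup\{w\}$ is an edge. Any $b$-subset of $U\cap W$ is joined. If $S$ is joined and $z\in U\setminus S$, then the edges $S\cup\{z\}$ and $S\cup\{w\}$ share $S$, so $S\cup\{z,w\}$ is a clique, and replacing any one element of $S$ by $z$ gives another joined set. Any two $b$-subsets of $U$ are connected by such exchanges, so all of them are joined, and $U\cup\{w\}$ is a clique. Now add the points of $W\setminus U$ one after the other.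
\end{proof}

A \emph{body} of a closed $k$-graph is a maximal clique. A family $\mathcal W$ of sets of size at least $k$ is \emph{separated} if distinct members meet in fewer than $b$ points, and $G(\mathcal W)$ denotes the $k$-graph whose edges are the $k$-subsets of members of $\mathcal W$. Closed $k$-graphs and separated families are the same thing.

\begin{lemma}\label{lem:bodies}
The bodies of a closed $k$-graph $G$ form a separated family $\mathcal W$ with $G(\mathcal W)=G$. Conversely, if $\mathcal W$ is separated, then $G(\mathcal W)$ is closed, each of its cliques lies in exactly one member of $\mathcal W$, and its bodies are the members of $\mathcal W$.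
\end{lemma}

\begin{proof}
Two bodies that meet in at least $b$ points have a clique as union by Lemma~\ref{lem:union}, so they coincide by maximality. Every edge is a clique and lies in a body. This proves the first statement.

Let $\mathcal W$ be separated. Two edges of $G(\mathcal W)$ that share $b$ points lie in members that share $b$ points, hence in the same member; so $G(\mathcal W)$ is closed. The $k$-subsets of a clique are connected by exchanges of one point, so they all lie in one member, which therefore contains the clique; a second member containing it would meet the first in at least $k$ points. Finally, members are cliques, no member contains another, and every clique lies in a member; so the maximal cliques are the members.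
\end{proof}

What does it cost to make a set $U$ with $|U|\ge k$ a clique of the closure? Fix a $b$-subset $S$ of $U$. The \emph{fan} on $U$ consists of the $|U|-b$ edges $S\cup\{z\}$, $z\in U\setminus S$. These edges are cliques containing $S$, so by Lemma~\ref{lem:union} their union $U$ is a clique in the closure. The next lemma says that fans are optimal.

\begin{lemma}\label{lem:cost}
If $\mathcal W$ is the family of bodies of $\operatorname{clos}(G)$, then $\sum_{W\in\mathcal W}(|W|-b)\le e(G)$.
\end{lemma}

\begin{proof}
Let $\Phi(G)$ denote the sum. It vanishes for the empty $k$-graph, so it suffices to show $\Phi(G+e)\le\Phi(G)+1$. If $e$ is an edge of $\operatorname{clos}(G)$, the closure does not change. Otherwise start with the bodies of $\operatorname{clos}(G)$ and the set $e$, for which the sum of the terms $|W|-b$ is $\Phi(G)+1$, and repeatedly replace two sets meeting in at least $b$ points by their union. No replacement increases the sum, since $|W_1\cup W_2|-b\le(|W_1|-b)+(|W_2|-b)$ when $|W_1\cap W_2|\ge b$. All sets that occur are cliques of $\operatorname{clos}(G+e)$ by Lemma~\ref{lem:union}, so the final family $\mathcal W'$ satisfies $G+e\subseteq G(\mathcal W')\subseteq\operatorname{clos}(G+e)$.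 It is separated, so by Lemma~\ref{lem:bodies} the $k$-graph $G(\mathcal W')$ is closed, hence equal to $\operatorname{clos}(G+e)$, and $\mathcal W'$ is its family of bodies.
\end{proof}

\begin{example}\label{ex:A}
Every point of $A$ lies in at least two edges, and $\{1,2\}$ lies only in $E_3$; so $s(A)=1$. An edge that creates a copy of $A$ stays inside the closure, so a $k$-graph on $n\ge k$ points is weakly $A$-saturated exactly when its closure is complete, that is, has a single body of size $n$. By Lemma~\ref{lem:cost} this needs $n-b$ edges, and a fan has that many. Thus $\operatorname{wsat}(n,A)=n-k+1$, in agreement with the conjecture. The slope is $1$: each new point costs one edge. The additional rules introduced next lower the slope to $\frac23$.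
\end{example}

\section{The hypergraph $F$}\label{sec:F}

From now on $k\ge4$ and $m\ge3$ are fixed, so $b=k-1\ge3$.

\subsection{The model graph}

In a graph, $B_t(g)$ is the set of vertices at distance at most $t$ from $g$, and balls are viewed as induced subgraphs rooted at their center. In a graph of maximum degree $\Delta\ge2$ we have $|B_t(g)|\le1+\Delta+\dots+\Delta^t<\Delta^{t+1}$.

Let $\Gamma$ be a graph, let $r\ge1$ be an integer and put $R=2r+1$. A vertex $g$ of a finite graph $H$ is \emph{good} if $H[B_r(g)]$ is isomorphic, as a rooted graph, to $\Gamma[B_r(u)]$ for some vertex $u$ of $\Gamma$, and \emph{bad} otherwise. For a finite set $X\subseteq V(\Gamma)$, the \emph{boundary} $\partial X$ is the set of $u\in X$ with $B_R(u)\not\subseteq X$. The following proposition, proved in Section~\ref{sec:gamma}, contains everything we need to know about $\Gamma$.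

\begin{proposition}\label{prop:gamma}
For every $m\ge3$ there are an infinite graph $\Gamma$ with all degrees in $\{1,2,3\}$, an integer $r\ge1$ and constants $c,C>0$ with the following properties.
\begin{enumerate}
\item[(a)] Every finite graph of maximum degree at most $3$ with $N\ge1$ vertices has at least $cN^{1-2/m}$ bad vertices.
\item[(b)] For every integer $h\ge0$ there is a finite set $X_h\subseteq V(\Gamma)$ with $2^{hm}\le|X_h|\le C2^{hm}$ and $|\partial X_h|\le C(h+1)2^{h(m-1)}$.
\end{enumerate}
\end{proposition}

We fix such $\Gamma$, $r$, $c$, $C$, and $R=2r+1$.

\subsection{Realizations and the slope $\frac23$}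

We want to encode a graph of maximum degree $3$ by bodies, one for each vertex, with adjacent bodies sharing one point. Consider a body of size $a$ that shares $d$ of its points, each with one other body. Its fan has $a-b$ edges. If each shared point is split equally between its two bodies, the body accounts for $a-d/2$ points. The price per point is $\frac23$ exactly when $3(a-b)=2a-d$, that is, when $a=3b-d$. This dictates the sizes. For $k=4$ and $d=1,2,3$ the sizes are $8,7,6$, the fans have $5,4,3$ edges, and the bodies account for $\frac{15}2,6,\frac92$ points.

A \emph{labeled graph} is a finite graph $X$ with labels $d(u)\in\{1,2,3\}$ such that $d(u)\ge\deg_X(u)$. A finite subset $X$ of $V(\Gamma)$ is always regarded as the labeled graph $\Gamma[X]$ with labels $d(u)=\deg_\Gamma(u)$. A \emph{realization} of a labeled graph $X$ is a family of sets $(V_u)_{u\in X}$ such that $|V_u|=3b-d(u)$, $|V_u\cap V_{u'}|=1$ if $uu'$ is an edge, $V_u\cap V_{u'}=\emptyset$ for all other $u\ne u'$, and no point lies in three of the sets. Such a family has one point for each edge of $X$ and, in each $V_u$, exactly $3b-d(u)-\deg_X(u)$ \emph{private} points, which lie in no other set. This describes the realization up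 to isomorphism and shows that it exists. Restricting a realization to an induced subgraph, with the same labels, gives a realization of the subgraph. Since $b\ge3$, we have for all $u\ne u'$
\begin{align}
&|V_u|\ge3b-3\ge k+1,\label{eq:size}\\
&|V_u\cup V_{u'}|\ge2(3b-3)-1=6b-7>3b,\label{eq:two}\\
&V_u\text{ has at least }3b-6\ge b\text{ private points.}\label{eq:private}
\end{align}
Let $\mu(X)$ be the number of points of a realization of $X$. As $e(X)\le\frac12\sum_ud(u)$, we have $\mu(X)=\sum_u(3b-d(u))-e(X)\ge\sum_u(3b-\frac32d(u))$, and therefore the fans on all the sets $V_u$ have in total
\begin{equation}\label{eq:slope}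
\sum_{u\in X}(|V_u|-b)=\sum_{u\in X}(2b-d(u))\le\tfrac23\mu(X)
\end{equation}
edges.

\subsection{Definition of $F$}

Put $L=6b$. For a vertex $p$ of $\Gamma$ let $P(p)$ be the labeled graph $B_R(p)$ with root $p$. The isomorphism classes of these rooted labeled graphs are called \emph{types}; there are finitely many, because the balls have fewer than $3^{R+1}$ vertices. For each type choose a representative $P=P(p)$ and let $A_P$ be the $k$-graph that consists of
\begin{itemize}
\item all $k$-subsets of the sets $V_u$ of a realization $(V_u)_{u\in B_R(p)}$ of $P$;
\item all $k$-subsets of a set $K$ of $L$ further points;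
\item one edge $E_P=\{z\}\cup Y$, where $z$ is a private point of $V_p$ and $Y$ is a $b$-subset of $K$.
\end{itemize}
Let $F=F_{k,m}$ be the disjoint union of $A$ and the $k$-graphs $A_P$, one for each type.

\begin{lemma}\label{lem:s}
$s(F)=1$.
\end{lemma}

\begin{proof}
Every point of $A_P$ lies in a clique of size at least $k+1$ by \eqref{eq:size}, hence in at least two edges, and every point of $A$ lies in at least two edges. So $s(F)\ge1$. The pair $\{1,2\}$ determines the edge $E_3$ of $A$.
\end{proof}

Write $G\leadsto G'$ if $G'$ arises from $G$ by adding edges one at a time, each creating a copy of $F$. The next lemma describes the two kinds of free moves that $F$ is designed to allow.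

\begin{lemma}\label{lem:free}
Let $G$ be a $k$-graph with a clique $M$ of size $2|V(F)|$.
\begin{enumerate}
\item[(i)] $G\leadsto\operatorname{clos}(G)$.
\item[(ii)] Let $p\in V(\Gamma)$ and suppose that $G$ has cliques $V_u$, $u\in B_R(p)$, disjoint from $M$, that form a realization of $P(p)$. Then $G\leadsto G'$ for some $G'$ in which $M\cup V_p$ is a clique.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) An edge that creates a copy of $A$ creates a copy of $F$: the copy of $A$ uses $k+1\le|V(F)|$ points, so at least $|V(F)|$ points of the clique $M$ are left, and the other components of $F$ can be placed there.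

(ii) Choose $Y\subseteq K'\subseteq M$ with $|Y|=b$ and $|K'|=L$. If $z$ is a private point of $V_p$, then $\{z\}\cup Y$ is an edge or creates a copy of $A_P$, where $P$ represents the type of $P(p)$. This copy meets $M$ only in $K'$, and the other components of $F$ fit into $M\setminus K'$ because $L\le|V(F)|$. By \eqref{eq:private} we can do this for $b$ private points $z_1,\dots,z_b$. Now pass to the closure. By Lemma~\ref{lem:union}, $M\cup\{z_1,\dots,z_b\}$ is a clique; it meets $V_p$ in $b$ points, so $M\cup V_p$ is a clique.
\end{proof}

\begin{example}[the construction for a path]\label{ex:path}
The definition of $F$ and Lemma~\ref{lem:free} use only that the degrees of $\Gamma$ lie in $\{1,2,3\}$. Let $k=4$, replace $\Gamma$ by the two-way infinite path, take any $r\ge1$, and let $F'$ be the resulting $4$-graph. There is one type, a path on $2R+1$ vertices rooted at its center, with all labels $2$. Let $M$ be a clique of size $2|V(F')|$ and $Y\subseteq M$ a $3$-set.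

Take a realization of a path on $\ell>2R$ vertices with labels $2$: a chain of $\ell$ sets of size $7$, with $7\ell-(\ell-1)=6\ell+1$ points. The fans cost $4\ell$ edges and turn the sets into cliques. By Lemma~\ref{lem:free}(ii), each of the $\ell-2R$ sets far from the ends joins $M$ for free. Each of the other $2R$ sets can be joined to $M$ by paying for three edges $\{z\}\cup Y$. The total, $4\ell+6R$, is $\frac23$ per point plus a payment proportional to the boundary.

The boundary payment can be avoided altogether. In a cycle of length $\ell=2R+2$ with labels $2$, every $R$-ball has the type above. A realization has $6\ell$ points, its fans have $4\ell$ edges, and all sets join $M$ for free. Taking disjoint cycles and attaching each of the fewer than $6\ell$ leftover points $z$ by the edge $\{z\}\cup Y$ gives $\operatorname{wsat}(n,F')\le\frac23n+O(1)$. Inequality \eqref{eq:excess} below, whose proof also uses only the degrees of $\Gamma$, gives $\operatorname{wsat}(n,F')\ge\frac23n$ for $n\ge L$. So $F'$ obeys the conjecture. To obtain a counterexample it is not enough that finite subsets of $\Gamma$ have unbounded boundary: no finite graph at all, whether it is a subgraph of $\Gamma$ or not, may resemble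 $\Gamma$ at all but boundedly many vertices. This is the content of Proposition~\ref{prop:gamma}(a).
\end{example}

Theorem~\ref{thm:main} follows from Lemma~\ref{lem:s} and Propositions~\ref{prop:upper} and~\ref{prop:lower} below.

\section{The upper bound}\label{sec:upper}

We repeat the first construction of Example~\ref{ex:path} with finite pieces of $\Gamma$. Let $X$ be a disjoint union of copies of finite subsets of $V(\Gamma)$, called \emph{pieces}, each regarded as a labeled graph, and let $\partial X$ be the union of the boundaries of the pieces. Take a realization $(V_u)_{u\in X}$, a disjoint set $M$ of $2|V(F)|$ points, a $b$-set $Y\subseteq M$, and $\rho\ge0$ further points. On these $n=\mu(X)+|M|+\rho$ points let $G_0$ consist of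
\begin{itemize}
\item all $k$-subsets of $M$;
\item a fan on $V_u$ for each $u\in X$;
\item for each $u\in\partial X$, the edges $\{z\}\cup Y$ for $b$ distinct points $z\in V_u$;
\item the edge $\{z\}\cup Y$ for each further point $z$.
\end{itemize}

\begin{lemma}\label{lem:G0}
$G_0$ is weakly $F$-saturated and $e(G_0)\le\frac23n+b|\partial X|+\rho+\binom{|M|}k$.
\end{lemma}

\begin{proof}
The edge count follows from \eqref{eq:slope}. By Lemma~\ref{lem:free}(i) we may pass to the closure at any time. In $\operatorname{clos}(G_0)$ all $V_u$ are cliques. By Lemma~\ref{lem:union}, $M\cup\{z\}$ is a clique whenever $\{z\}\cup Y$ is an edge, so the body containing $M$ contains all further points and $b$ points of $V_u$ for each $u\in\partial X$; by Lemma~\ref{lem:union} again it contains these $V_u$. If $u\in X\setminus\partial X$, then $B_R(u)$ lies in the piece of $u$, the cliques $V_{u'}$ with $u'\in B_R(u)$ form a realization of $P(u)$ disjoint from $M$, and Lemma~\ref{lem:free}(ii) makes $M\cup V_u$ a clique. After doing this for all such $u$ and closing, the body containing $M$ contains all points.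
\end{proof}

\begin{proposition}\label{prop:upper}
There is $c_2>0$ such that $\operatorname{wsat}(n,F)\le\frac23n+c_2n^{1-1/m}\log n$ for all large $n$.
\end{proposition}

\begin{proof}
Let $X_h$ be as in Proposition~\ref{prop:gamma}(b) and $\mu_h=\mu(X_h)$. Each set of a realization has a private point and at most $3b$ points, so
\[
2^{hm}\le|X_h|\le\mu_h\le3b|X_h|\le3bC2^{hm},\qquad \mu_{h+1}/\mu_h\le C':=3bC2^m .
\]
A given $n$ is in general far from every $\mu_h$, and leftover points cost $1$ instead of $\frac23$, so we fill the $n-|M|$ available points greedily with pieces of decreasing size. Let $n\ge|M|+\mu_0$, let $h_0$ be the largest index with $\mu_{h_0}\le n-|M|$, and put $\rho_{h_0+1}=n-|M|$. For $h=h_0,h_0-1,\dots,0$ let $t_h=\lfloor\rho_{h+1}/\mu_h\rfloor$ and $\rho_h=\rho_{h+1}-t_h\mu_h$. Then $\rho_{h+1}<\mu_{h+1}$ for all these $h$, so $t_h\le C'$, and $\rho_0<\mu_0$. Let $X$ consist of $t_h$ copies of $X_h$ for $0\le h\le h_0$, and let $\rho=\rho_0$. Then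
\[
|\partial X|\le CC'\sum_{h=0}^{h_0}(h+1)2^{h(m-1)}\le2CC'(h_0+1)2^{h_0(m-1)}\le2CC'(1+\log_2n)\,n^{1-1/m},
\]
because $2^{h_0m}\le\mu_{h_0}\le n$. Lemma~\ref{lem:G0} finishes the proof, as $\rho$ and $|M|$ are bounded.
\end{proof}

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
There is $c_1>0$ such that $\operatorname{wsat}(n,F)\ge\frac23n+c_1n^{1-2/m}$ for all $n\ge L$.
\end{proposition}

Let $G_0$ be weakly $F$-saturated on the point set $[n]=\{1,\dots,n\}$, $n\ge L$, and define its \emph{excess}
\[
D=3e(G_0)-2n .
\]
We have to show $D\ge3c_1n^{1-2/m}$. The difficulty is that $G_0$ is arbitrary and need not resemble a realization. We bound $D$ from below by a sum of nonnegative terms, each of which charges for one kind of deviation from a realization, and then show that the uncharged part of $G_0$ encodes a graph with $O(D)$ bad vertices.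

\subsection{A merging process}

Let $\mathcal W_0$ be the family of bodies of $\operatorname{clos}(G_0)$; its members are the \emph{initial members}. Instead of following the order in which edges are added to $G_0$, we run a coarser and more generous process on families of sets.

Let $\mathcal W$ be a separated family. Suppose that $G(\mathcal W)$ contains a copy of some $A_P-E_P$, with $P=P(p)$, in which the member $Q$ containing the clique $V_p$ and the member $K^*$ containing the clique $K$ are different. A \emph{special merge} replaces $Q$ and $K^*$ by $Q\cup K^*$; the realization $(V_u)_{u\in B_R(p)}$ in the copy is the \emph{witness} of the merge. After a special merge we perform \emph{closing merges}, each replacing two sets that meet in at least $b$ points by their union, until the family is separated again. Starting from $\mathcal W_0$, we repeat this until no special merge is possible. Every merge reduces the number of sets, so the process stops at a separated family $\mathcal W_\infty$.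

\begin{lemma}\label{lem:end}
$\mathcal W_\infty=\{[n]\}$.
\end{lemma}

\begin{proof}
Put $G_\infty=G(\mathcal W_\infty)$; it is closed and contains $G_0$. We claim that no $k$-set $e\notin G_\infty$ creates a copy of $F$ when added to $G_\infty$. Granting this, induction along a saturating order for $G_0$ shows that all added edges lie in $G_\infty$. Then $[n]$ is a clique of $G_\infty$, hence a member of $\mathcal W_\infty$ by Lemma~\ref{lem:bodies}, and the only one by separation.

Suppose that $e\notin G_\infty$ creates a copy of $F$, and consider the component of the copy that contains $e$. If it is $A$, the other two edges lie in $G_\infty$, share $b$ points, and their union contains $e$; closedness gives $e\in G_\infty$. If it is $A_P$ and $e$ lies inside one of the sets $V_u$ or inside $K$, this set has at least $k+1$ points by \eqref{eq:size}; for a point $z$ of it outside $e$, all $k$-subsets of $e\cup\{z\}$ other than $e$ lie in $G_\infty$, and again $e\in G_\infty$. If $e$ plays the role of $E_P$, then $G_\infty$ contains a copy of $A_P-E_P$; since no special merge is possible, $V_p$ and $K$ lie in the same member, which contains $e$. In all cases $e\in G_\infty$, a contradiction.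
\end{proof}

Call a set \emph{big} if it has at least $L$ points and \emph{small} otherwise. A special merge involves the big set $K^*\supseteq K$. The closing merges that follow it always involve the newly formed set, because the other sets come from a separated family. So every merge involves a big set and produces a big set. At each time the initial members are partitioned into groups, the current sets being the unions of the groups, and a small current set is an initial member that forms a group by itself. Since the final set $[n]$ is big, every small initial member $U$ is \emph{absorbed}, that is, merged with a big set, exactly once, and different small members are absorbed at different times. We say that $U$ is of \emph{special type} if it is absorbed in a special merge, necessarily as $Q=U$, and of \emph{closing type} otherwise. Note that the family just before a special merge is separated, so each clique $V_u$ of the witness lies in exactly one current set. We shall use the following consequence of the group structure: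
\begin{equation}\label{eq:groups}
\begin{array}{l}
\text{if $U$ is a small initial member not yet absorbed, every other current set}\\
\text{is a union of initial members different from $U$.}
\end{array}
\end{equation}

\subsection{Accounting for the excess}

For a small initial member $U$ let $\operatorname{Cov}(U)$ be the union of the big current sets just before $U$ is absorbed, and let $j(U)=|U\cap\operatorname{Cov}(U)|$. Thus $\operatorname{Cov}(U)$ is the union of the big initial members and the small members absorbed before $U$. If $U$ is of closing type, then $j(U)\ge b$.

The union of the big current sets gains exactly $|U|-j(U)$ points when $U$ is absorbed, does not change when two big sets are merged, and ends as $[n]$. Hence $n\le\sum_{\text{big}}|W|+\sum_{\text{small}}(|U|-j(U))$, with sums over initial members. Multiplying this by $2$ and subtracting it from three times the inequality of Lemma~\ref{lem:cost}, we get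
\begin{equation}\label{eq:first}
D\ \ge\ \sum_{\text{big}}(|W|-3b)+\sum_{\text{small}}\bigl(|U|-3b+2j(U)\bigr).
\end{equation}
The terms of the second sum can be negative. For a set of a realization, $|U|=3b-d$ and the term is $2j(U)-d=j(U)-(d-j(U))$: each shared point contributes $-1$ to the first of its two sets to be absorbed and $+1$ to the second. To get nonnegative terms we move these contributions from the sets to the points.

Call a small initial member $U$ \emph{light} if $|U|<3b-3$ and \emph{heavy} otherwise; the threshold is the smallest size of a set $V_u$. A member of special type contains a set $V_p$, so it is heavy. A light member is therefore of closing type, and its term in \eqref{eq:first} is at least $|U|-b\ge1$. For heavy $U$ let $y(U)$ be the number of points of $U\setminus\operatorname{Cov}(U)$ that lie in another heavy member, and put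
\[
\sigma(U)=|U|+j(U)+y(U)-3b,
\]
so that the term of $U$ in \eqref{eq:first} equals $\sigma(U)+(j(U)-y(U))$.

\begin{lemma}\label{lem:sigma}
$\sigma(U)\ge0$ for every heavy member $U$.
\end{lemma}

\begin{proof}
If $U$ is of closing type, then $\sigma(U)\ge(3b-3)+b-3b=b-3\ge0$. Let $U$ be of special type with witness $(V_u)_{u\in B_R(p)}$, so $V_p\subseteq U$. If $V_u\subseteq U$ for some neighbor $u$ of $p$, then $|U|>3b$ by \eqref{eq:two}. Otherwise, for each neighbor $u$ of $p$ the clique $V_u$ lies in a current set $W_u\ne U$. Let $v_u$ be the point of $V_p\cap V_u$. If $W_u$ is big, then $v_u\in\operatorname{Cov}(U)$. If $W_u$ is small, it is an initial member of size at least $3b-3$, hence heavy. In both cases $v_u$ is counted in $j(U)$ or in $y(U)$. The $d(p)$ points $v_u$ are distinct, since no point lies in three sets of the realization. So $j(U)+y(U)\ge d(p)$, and $|U|\ge|V_p|=3b-d(p)$ gives $\sigma(U)\ge0$.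
\end{proof}

For a point $v$ let $t(v)$ be the number of heavy members containing $v$, and let $\nu(v)$ be the contribution of $v$ to $\sum_{\text{heavy}}(j(U)-y(U))$, that is, the number of heavy $U$ for which $v$ is counted in $j(U)$ minus the number of those for which $v$ is counted in $y(U)$. If $t(v)=0$, then $\nu(v)=0$. Otherwise order the heavy members containing $v$ by the time of absorption. For all but the first, $v$ is already covered and contributes $+1$. For the first, $v$ contributes $+1$ if it is covered, and otherwise $-1$ if $t(v)\ge2$ and $0$ if $t(v)=1$. Hence
\begin{equation}\label{eq:nu}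
\nu(v)\ge\max(0,t(v)-2),
\end{equation}
and \eqref{eq:first} becomes
\begin{equation}\label{eq:excess}
D\ \ge\ \sum_{\text{big}}(|W|-3b)+\#\{\text{light members}\}+\sum_{\text{heavy}}\sigma(U)+\sum_v\nu(v),
\end{equation}
where all terms are nonnegative integers. In particular $D\ge0$. Each of the four parts is at most $D$. A big member satisfies $|W|\ge6b$, so $|W|-3b\ge|W|/2$; this is the reason for the choice $L=6b$. We conclude:
\begin{equation}\label{eq:four}
\begin{array}{l}
\text{big initial members cover at most $2D$ points, light members at most $3bD$ points,}\\
\text{and }\sum_{\text{heavy}}\sigma(U)\le D,\quad\sum_v\nu(v)\le D.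
\end{array}
\end{equation}

\subsection{Exact members}

We now discard everything that is charged in \eqref{eq:excess}. Let $Z$ be the set of points that lie in a big or light initial member or have $\nu\ge1$. A heavy member is \emph{defective} if $\sigma\ge1$ or it meets $Z$, and \emph{exact} otherwise.

A point $v$ of an exact member lies in no big or light initial member, and $t(v)\le2$ by \eqref{eq:nu}. So $v$ lies in one or two initial members, all heavy. In the second case $v$ is called \emph{shared}; let $x(U)$ be the number of shared points of an exact member $U$. Let $\mathcal H$ be the graph whose vertices are the exact members, two being adjacent when they intersect, and let $\mathcal D$ be the set of exact members that meet a nonexact initial member.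

\begin{lemma}\label{lem:exact}
\begin{enumerate}
\item[(i)] If $U$ is exact, then $j(U)+y(U)=x(U)$, $|U|=3b-x(U)\le3b$ and $x(U)\le3$. The graph $\mathcal H$ has maximum degree at most $3$.
\item[(ii)] $\mathcal H$ has at least $(n-30b^2D)/(3b)$ vertices, and $|\mathcal D|\le28b^2D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A shared point of $U$ is counted in $j(U)$ if it is in $\operatorname{Cov}(U)$ and in $y(U)$ if not. A point of $U$ that is not shared lies in no other initial member, so it is not counted in $y(U)$, and it is not in $\operatorname{Cov}(U)$, which is a union of initial members other than $U$. Hence $j(U)+y(U)=x(U)$, and $\sigma(U)=0$ reads $|U|=3b-x(U)$. Since $U$ is heavy, $x(U)\le3$. Each shared point accounts for at most one neighbor of $U$ in $\mathcal H$.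

(ii) By \eqref{eq:four}, $|Z|\le2D+3bD+D=(3b+3)D$. By \eqref{eq:nu} the number of heavy members meeting $Z$ is at most $\sum_{v\in Z}(2+\nu(v))\le(6b+7)D$, and at most $D$ heavy members have $\sigma\ge1$. So there are at most $(6b+8)D\le9bD$ defective members. As $|U|\le3b+\sigma(U)$ for heavy $U$, they cover at most $27b^2D+D\le28b^2D$ points, and all nonexact initial members cover at most $28b^2D+2D+3bD\le30b^2D$ points. Every point lies in some initial member, because $[n]$ is the union of all of them; so the exact members, each of size at most $3b$, cover at least $n-30b^2D$ points. Finally, a member of $\mathcal D$ avoids $Z$, so the nonexact member that it meets is defective. Choose for each $U\in\mathcal D$ a point in such an intersection. This point lies in exactly two initial members, one of them defective, so it determines $U$. Hence $|\mathcal D|\le28b^2D$.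
\end{proof}

\subsection{Exact members reproduce $\Gamma$}

By Lemma~\ref{lem:exact}(i), exact members have the sizes of the sets in a realization. It remains to see that $\mathcal H$ looks locally like $\Gamma$. One cannot simply use the witness for the absorption of a given member $U$: at that time the neighbors of $U$ may already have been swallowed by a big set, inside which any witness can be found. We therefore look at the member of $B_r(U)$ that is absorbed first. At that time the whole ball is intact, so the witness has to run through its members. The first member can be at distance $r$ from $U$, so the witness must reach distance $2r$ and see the neighbors of the vertices there; this explains $R=2r+1$.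

\begin{lemma}\label{lem:good}
If $U$ is a vertex of $\mathcal H$ and $B_r(U)\cap\mathcal D=\emptyset$, then $U$ is a good vertex of $\mathcal H$.
\end{lemma}

\begin{proof}
Write $\mathcal B=B_r(U)$ for the ball in $\mathcal H$. Its members meet only exact initial members. Let $U_0$ be the first member of $\mathcal B$ to be absorbed. ``Current'' refers to the family just before this absorption; all members of $\mathcal B$ are current sets.

\emph{Step 1: $U_0$ is of special type.} It suffices to show $j(U_0)\le2<b$. If $\mathcal B=\{U\}$, then $U_0=U$ meets no other initial member and $j(U_0)\le x(U_0)=0$. Otherwise $U_0$ has a neighbor in the connected graph $\mathcal H[\mathcal B]$. A common point lies only in these two initial members, neither of which has been absorbed, so it is not in $\operatorname{Cov}(U_0)$, and $j(U_0)\le x(U_0)-1\le2$.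

Let $(V_u)_{u\in B_R(p)}$ be the witness, with $V_p\subseteq U_0$. Distances from $p$ are taken in $\Gamma$.

\emph{Step 2: if $\operatorname{dist}(p,u)\le2r$ and $V_u\subseteq W\in\mathcal B$, then $V_u=W$, and the shared points of $W$ are exactly the points of the sets $V_u\cap V_{u'}$, where $u'$ runs over the neighbors of $u$ in $\Gamma$.} All $d(u)$ neighbors $u'$ lie in $B_R(p)$. Since $|W|\le3b$, \eqref{eq:two} gives $V_{u'}\not\subseteq W$, so $V_{u'}$ lies in a current set other than $W$. By \eqref{eq:groups} the point of $V_u\cap V_{u'}$ lies in an initial member other than $W$, so it is a shared point of $W$. These $d(u)$ points are distinct, hence $d(u)\le x(W)$. On the other hand $3b-d(u)=|V_u|\le|W|=3b-x(W)$. So $d(u)=x(W)$, and both claims follow.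

\emph{Step 3: let $\operatorname{dist}(p,u)\le2r-1$ and $V_u=W\in\mathcal B$, and let $v\in W\cap W'$ with $W'\in\mathcal B$, $W'\ne W$. Then there is a unique neighbor $u'$ of $u$ with $v\in V_{u'}$, and $V_{u'}=W'$.} The neighbor $u'$ exists by Step~2 and is unique because no point lies in three sets of the realization. As in Step~2, $V_{u'}$ lies in a current set $W^*\ne W$. The only initial members containing $v$ are $W$ and $W'$, and both are current sets; by \eqref{eq:groups} every other current set is a union of initial members different from both and misses $v$. So $W^*=W'$. Thus $V_{u'}\subseteq W'$, and Step~2 applied to $u'$ gives $V_{u'}=W'$.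

\emph{Step 4: the isomorphism.} By Step~2, $V_p=U_0$. Every $W\in\mathcal B$ is reached from $U_0$ by a walk in $\mathcal H[\mathcal B]$ through $U$ of length $\operatorname{dist}(U_0,U)+\operatorname{dist}(U,W)\le2r$. Applying Step~3 along this walk, we find a vertex $\phi(W)\in B_R(p)$ with
\[
V_{\phi(W)}=W,\qquad\operatorname{dist}(p,\phi(W))\le r+\operatorname{dist}(U,W).
\]
It is the only vertex of $B_R(p)$ whose set is $W$, as the sets of a realization are distinct. The map $\phi$ is injective, and distinct $W,W'\in\mathcal B$ are adjacent in $\mathcal H$ if and only if they intersect, if and only if $\phi(W)\phi(W')$ is an edge of $\Gamma$.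

Let $\operatorname{dist}(U,W)\le r-1$, put $u=\phi(W)$, so $\operatorname{dist}(p,u)\le2r-1$, and let $u'$ be a neighbor of $u$ in $\Gamma$. The point $v$ of $V_u\cap V_{u'}$ is shared by Step~2. The other initial member $W'$ containing $v$ is exact because $W\notin\mathcal D$, so it is a neighbor of $W$ in $\mathcal H$ and lies in $\mathcal B$. Step~3 gives $V_{u'}=W'$, that is, $u'=\phi(W')$. So $\phi$ maps the neighbors of $W$ onto the neighbors of $\phi(W)$. By induction on $i$ we get $\phi(B_i(U))=B_i(\phi(U))$ for $i\le r$, and $\phi$ is a rooted isomorphism from $\mathcal H[B_r(U)]$ onto $\Gamma[B_r(\phi(U))]$.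
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
If $30b^2D\ge n/2$, then $D\ge n/(60b^2)$. Otherwise $\mathcal H$ has at least $n/(6b)$ vertices by Lemma~\ref{lem:exact}(ii). By Lemma~\ref{lem:good} every bad vertex of $\mathcal H$ is within distance $r$ of $\mathcal D$, so there are at most $3^{r+1}\cdot28b^2D$ bad vertices, and Proposition~\ref{prop:gamma}(a) gives $3^{r+1}\cdot28b^2D\ge c\,(n/6b)^{1-2/m}$. In both cases $3e(G_0)-2n=D\ge3c_1n^{1-2/m}$ for a constant $c_1>0$ that depends only on $k$ and $m$.
\end{proof}

\begin{remark}
The hypothesis $k\ge4$, that is $b\ge3$, enters through \eqref{eq:size}--\eqref{eq:private} and at two points of this section, both of which compare $b$ with the maximum degree $3$. In Lemma~\ref{lem:sigma}, a set of size $3b-3$ of closing type with $j=b$ and $y=0$ has $\sigma=b-3$, which is negative for $b\le2$. In Step~1 of Lemma~\ref{lem:good}, a member with at most two covered points must be out of reach of closing merges, which needs $2<b$.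
\end{remark}

\section{The graph $\Gamma$}\label{sec:gamma}

It remains to prove Proposition~\ref{prop:gamma}. We first construct an edge-colored graph $T$ with the two required properties and then remove the colors and reduce the degrees.

\subsection{The colored graphs $S$ and $T$}

The graph $S$ has vertices $(\ell,i)$ with $\ell\in\mathbb Z_{\ge0}$, the \emph{level}, and $i\in\mathbb Z$. It has \emph{horizontal} edges $(\ell,i)(\ell,i+1)$ with color $h_{i\bmod2}$, and \emph{vertical} edges joining $(\ell,i)$ to its \emph{parent} $(\ell+1,\lfloor i/2\rfloor)$ with color $v_{\varepsilon,\lambda}$, where $\varepsilon=i\bmod2$ and $\lambda=\ell\bmod2$. There are six colors. Each level is a two-way infinite path, and the parent map sends it two-to-one onto the next level; see Figure~\ref{fig:S}.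

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=1.1cm]
\foreach \x/\y/\z in {0.5/0/1,1.5/0/1,2.5/0/3,3.5/0/3,4.5/0/5,5.5/0/5,6.5/0/7,7.5/0/7,1/1/2,3/1/2,5/1/6,7/1/6,2/2/4,6/2/4} \draw[gray] (\x,\y)--(\z,\y+1);
\draw[gray] (4,3)--(4.9,3.6);
\foreach \x/\z/\y in {0.5/1.5/0,2.5/3.5/0,4.5/5.5/0,6.5/7.5/0,1/3/1,5/7/1,2/6/2,4/5/3} \draw[very thick] (\x,\y)--(\z,\y);
\foreach \x/\z/\y in {-0.2/0.5/0,1.5/2.5/0,3.5/4.5/0,5.5/6.5/0,7.5/8.2/0,0/1/1,3/5/1,7/8/1,1/2/2,6/7/2,3/4/3} \draw[dashed] (\x,\y)--(\z,\y);
\foreach \x/\y in {0.5/0,1.5/0,2.5/0,3.5/0,4.5/0,5.5/0,6.5/0,7.5/0,1/1,3/1,5/1,7/1,2/2,6/2,4/3} \fill (\x,\y) circle (2pt);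
\node[below] at (0.5,0) {$(0,0)$};
\node[below] at (5.5,0) {$(0,5)$};
\node[above left] at (5,1) {$(1,2)$};
\node[above right] at (6,2) {$(2,1)$};
\node[above left] at (4,3) {$(3,0)$};
\end{tikzpicture}
\caption{The vertices $(\ell,i)$ of $S$ with $0\le\ell\le3$ and $0\le i<2^{3-\ell}$. Thick edges have color $h_0$, dashed edges have color $h_1$, and gray edges join a vertex to its parent one level up. Nine edges leave this set, two on each level and one at the top; they are drawn with a free end. The parities $1,0,1$ of the second coordinates of $(0,5)$, its parent $(1,2)$ and its grandparent $(2,1)$ are the binary digits of $5$.}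
\label{fig:S}
\end{figure}

At $(\ell,i)$, with indices taken modulo $2$, the horizontal edges have colors $h_i$, to $(\ell,i+1)$, and $h_{i-1}$, to $(\ell,i-1)$. The vertical edges have colors $v_{i,\ell}$, to the parent, and, if $\ell\ge1$, $v_{0,\ell-1}$ and $v_{1,\ell-1}$, to the children $(\ell-1,2i)$ and $(\ell-1,2i+1)$. The index $\lambda$ keeps the color of the edge to the parent different from the colors of the edges to the children, so each color occurs at most once at each vertex. A vertex can read off three things from the colors of its own edges:
\begin{itemize}
\item the edge to the parent: it is the unique vertical edge whose color $v_{\varepsilon,\lambda}$ occurs at the vertex while $v_{1-\varepsilon,\lambda}$ does not;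
\item the parity $\varepsilon$ of $i$: it is the first index of that color;
\item the right neighbor $(\ell,i+1)$: it is the other end of the edge of color $h_\varepsilon$.
\end{itemize}

Two features of $S$ drive the proof. First, no finite graph looks like $S$ everywhere: the horizontal edges would form cycles, and the parents of the vertices of a shortest cycle would form a cycle of half the length. This yields only one exceptional vertex per component. Second, the parities along the chain of ancestors of $(\ell,i)$ are the binary digits of $i$, since the $s$-th ancestor has second coordinate $\lfloor i/2^s\rfloor$. For $(0,5)$ the first three parities are $1,0,1$. For $(0,7)$ the first four are $1,1,1,0$ and for its right neighbor $(0,8)$ they are $0,0,0,1$: moving right adds $1$ with carry. So a vertex that sees $\kappa$ ancestors knows $i$ modulo $2^\kappa$. In a product of copies of $S$, the first feature applied to one coordinate produces an exceptional vertex in every fiber, and the second feature applied to the other coordinates shows that there are many fibers.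

Let $T=S^m$ be the Cartesian product: its vertices are $m$-tuples $x=(x_1,\dots,x_m)$ of vertices of $S$, and an edge changes one coordinate along an edge of $S$. An edge that changes coordinate $j$ along an edge of color $\gamma$ gets the color $(\gamma,j)$. We call these colors \emph{$j$-colors} and the edges \emph{$j$-edges}, horizontal or vertical according to $\gamma$, and we speak of a $j$-edge of color $\gamma$. There are $q=6m$ colors, and each occurs at most once at each vertex.

\subsection{Finite colored graphs have many atypical vertices}

Let $H$ be a finite loopless multigraph whose edges are colored with the colors of $T$; the terms $j$-edge, horizontal and vertical refer to the colors. A vertex $g$ is \emph{typical} if there is a rooted color-preserving isomorphism $\theta$ from $H[B_3(g)]$ onto $T[B_3(x)]$ for some $x\in T$, and \emph{atypical} otherwise.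

\begin{proposition}\label{prop:colored}
For all $m\ge3$ and $\Delta\ge1$ there is $c'>0$ such that every $H$ as above with $N\ge1$ vertices and maximum degree at most $\Delta$ has at least $c'N^{1-2/m}$ atypical vertices.
\end{proposition}

At a typical vertex $g$ the colors are those at a vertex of $T$. So for each $j$ there is a unique vertical $j$-edge at $g$, the \emph{up-edge}, whose color $v_{\varepsilon,\lambda}$ occurs at $g$ while $v_{1-\varepsilon,\lambda}$ does not occur on a $j$-edge at $g$. Let $\pi_j(g)$ be its other end, let $\varepsilon_j(g)=\varepsilon$, and let $a_j(g)$ be the other end of the $j$-edge of color $h_{\varepsilon_j(g)}$. In $T$ the same definitions act on coordinate $j$ by $\pi_j\colon(\ell,i)\mapsto(\ell+1,\lfloor i/2\rfloor)$, $\varepsilon_j=i\bmod2$ and $a_j\colon(\ell,i)\mapsto(\ell,i+1)$.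

Let $g$ be typical with isomorphism $\theta$. Shortest paths from the root stay inside the ball, so $\theta$ preserves distances from the root. If $g'\in B_2(g)$, all edges at $g'$ lie in the ball, and so do all edges at $\theta(g')$; hence $\theta$ matches the colored edges at $g'$ with those at $\theta(g')$. Consequently,
\begin{equation}\label{eq:transfer}
\varepsilon_j(g')=\varepsilon_j(\theta g'),\quad\theta(\pi_jg')=\pi_j(\theta g'),\quad\theta(a_jg')=a_j(\theta g')\qquad\text{for typical }g'\in B_2(g).
\end{equation}

\begin{lemma}\label{lem:rules}
Let $g$ be a typical vertex of $H$ and $1\le j\le m$.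
\begin{enumerate}
\item[(i)] Let $g'$ be typical and joined to $g$ by a horizontal $j$-edge. If its color is $h_0$, then $\pi_jg=\pi_jg'$. If its color is $h_1$, then $\pi_jg$ and $\pi_jg'$ are joined by a horizontal $j$-edge.
\item[(ii)] Let $g'$ be typical and joined to $g$ by an edge whose color $\gamma$ is not a $j$-color. Then $\varepsilon_j(g)=\varepsilon_j(g')$, and $\pi_jg$ and $\pi_jg'$ are joined by an edge of color $\gamma$.
\item[(iii)] Let $a_jg$ be typical. Then $\varepsilon_j(a_jg)=1-\varepsilon_j(g)$. If $\varepsilon_j(g)=0$, then $\pi_ja_jg=\pi_jg$. If $\varepsilon_j(g)=1$ and $\pi_jg$ is typical, then $\pi_ja_jg=a_j\pi_jg$.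
\item[(iv)] At most two typical vertices $g'$ satisfy $\pi_jg'=g$.
\item[(v)] At most one typical vertex $g'$ satisfies $a_jg'=g$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (i)--(iii) the maps are applied only to vertices of $B_1(g)$ and all vertices named lie in $B_2(g)$, so by \eqref{eq:transfer} it suffices to verify the statements in $T$. A horizontal edge joins $i$ to $i+1$ in coordinate $j$, and its color is $h_0$ if $i$ is even and $h_1$ if $i$ is odd. Now $\lfloor(i+1)/2\rfloor$ equals $\lfloor i/2\rfloor$ for even $i$ and $\lfloor i/2\rfloor+1$ for odd $i$; this gives (i) and (iii). In (ii) the two vertices of $T$ have the same coordinate $j$, the map $\pi_j$ changes only that coordinate, and the color of an edge depends only on the coordinate that it changes.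

(iv) Let $g'$ be typical with $\pi_jg'=g$, and let the up-edge of $g'$ have color $v_{\varepsilon,\lambda}$. In the ball around $g'$, the vertex $g$ corresponds to a parent in coordinate $j$, so both $v_{0,\lambda}$ and $v_{1,\lambda}$ occur on $j$-edges at $g$. Thus the up-edge of $g'$ is a vertical $j$-edge at $g$ other than the up-edge of $g$, and the typical vertex $g$ has at most two such edges.

(v) Let $g'$ be typical with $a_jg'=g$. By (iii) applied to $g'$, the vertices $g',g$ are joined by a $j$-edge of color $h_{1-\varepsilon_j(g)}$, and $g$ has only one such edge.
\end{proof}

Let $H^{(1)}$ be the spanning subgraph of $H$ formed by the $1$-edges. Its components play the role of the fibers.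

\begin{lemma}\label{lem:halving}
Every component of $H^{(1)}$ contains an atypical vertex.
\end{lemma}

\begin{proof}
Suppose that all vertices of a component $J$ are typical. Each has exactly one $1$-edge of color $h_0$ and one of color $h_1$, so the horizontal $1$-edges form a $2$-regular multigraph on $J$, a disjoint union of cycles along which the two colors alternate. The cycles have even length. Lengths $2$ and $4$ do not occur, since such a cycle lies in the $3$-ball around any of its vertices, while the horizontal $1$-edges of $T$ form infinite paths. Let $z_0z_1\cdots z_{2t-1}$ be a shortest cycle, $t\ge3$, with $z_{2s}z_{2s+1}$ of color $h_0$. By Lemma~\ref{lem:rules}(i), $u_s:=\pi_1z_{2s}=\pi_1z_{2s+1}$ is well defined, it lies in $J$, and $u_s,u_{s+1}$ (indices modulo $t$) are joined by a horizontal $1$-edge. The $u_s$ are distinct, because $u_s=u_{s'}$ with $s\ne s'$ would have four preimages under $\pi_1$, against Lemma~\ref{lem:rules}(iv). So $u_0\cdots u_{t-1}$ is a cycle of horizontal $1$-edges in $J$ of length $t<2t$, a contradiction.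
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:colored}]
Let $\mathcal A$ be the set of atypical vertices and let $\kappa\ge1$ be an integer, to be chosen at the end.

\emph{Addresses.} We want to read $\kappa$ binary digits in each coordinate $j\ge2$, and we set aside the vertices for which this is impossible. Let $\mathcal A^*$ be the set of vertices $g$ such that for some $j\in\{2,\dots,m\}$ the sequence $g,\pi_jg,\dots,\pi_j^{\kappa-1}g$, stopped at its first atypical term, contains an atypical term. Then $\mathcal A\subseteq\mathcal A^*$. If the first atypical term is $\pi_j^sg$ with $1\le s\le\kappa-1$, then, given this vertex, $j$ and $s$, there are at most $\Delta$ choices for its neighbor $\pi_j^{s-1}g$ and then at most $2^{s-1}$ choices for $g$ by Lemma~\ref{lem:rules}(iv). Summing over $s$ and $j$,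
\begin{equation}\label{eq:Astar}
|\mathcal A^*|\le|\mathcal A|\bigl(1+(m-1)\Delta2^{\kappa-1}\bigr)\le m\Delta2^\kappa|\mathcal A|.
\end{equation}
For $g\notin\mathcal A^*$ define $n_j(g)=\sum_{s=0}^{\kappa-1}2^s\varepsilon_j(\pi_j^sg)\in\mathbb Z/2^\kappa\mathbb Z$ for $2\le j\le m$, and the \emph{address}
\[
\operatorname{addr}(g)=(n_2(g),\dots,n_m(g))\in\Lambda:=(\mathbb Z/2^\kappa\mathbb Z)^{m-1}.
\]
Let $e_2,\dots,e_m$ be the unit vectors of $\Lambda$.

\emph{(A) If $g,g'\notin\mathcal A^*$ are joined by an edge whose color $\gamma$ is not a $j$-color, $j\ge2$, then $n_j(g)=n_j(g')$.} By Lemma~\ref{lem:rules}(ii) and induction on $s<\kappa$, the typical vertices $\pi_j^sg$ and $\pi_j^sg'$ are joined by an edge of color $\gamma$ and have the same $\varepsilon_j$. In particular, the address is constant on each component of $H^{(1)}-\mathcal A^*$.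

\emph{(B) If $g,a_jg\notin\mathcal A^*$, $j\ge2$, then $\operatorname{addr}(a_jg)=\operatorname{addr}(g)+e_j$.} The entries other than $n_j$ agree by (A). Put $g_s=\pi_j^sg$ and $g_s'=\pi_j^sa_jg$ for $s<\kappa$; these vertices are typical. Let $s_0$ be the least index with $\varepsilon_j(g_{s_0})=0$, and $s_0=\kappa$ if there is none. We use Lemma~\ref{lem:rules}(iii). If $g'_s=a_jg_s$, $s<s_0$ and $s+1<\kappa$, then $g'_{s+1}=\pi_ja_jg_s=a_jg_{s+1}$. So $g_s'=a_jg_s$ for all $s\le s_0$ with $s<\kappa$, and for these $s$ the digit is flipped: $\varepsilon_j(g'_s)=0$ for $s<s_0$, and $\varepsilon_j(g'_{s_0})=1$ if $s_0<\kappa$. In that case $\pi_jg'_{s_0}=\pi_ja_jg_{s_0}=\pi_jg_{s_0}$, so $g_s'=g_s$ for $s_0<s<\kappa$. This is binary addition of $1$ modulo $2^\kappa$.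

\emph{The distribution of addresses.} Let $f(\alpha)$ be the number of $g\notin\mathcal A^*$ with address $\alpha$, so $\sum_\alpha f(\alpha)=N-|\mathcal A^*|$. Property (A) bounds the support of $f$. Indeed, by Lemma~\ref{lem:halving} each component of $H^{(1)}$ meets $\mathcal A^*$, so each component of $H^{(1)}-\mathcal A^*$ contains a neighbor of a vertex of $\mathcal A^*$. There are at most $\Delta|\mathcal A^*|$ such components, hence
\begin{equation}\label{eq:supp}
|\operatorname{supp}f|\le\Delta|\mathcal A^*|.
\end{equation}
Property (B) makes $f$ almost invariant under translations. Fix $j\ge2$. By (B) and Lemma~\ref{lem:rules}(v), $a_j$ maps the vertices $g\notin\mathcal A^*$ with address $\alpha$ and $a_jg\notin\mathcal A^*$ injectively to vertices with address $\alpha+e_j$. So $f(\alpha)-f(\alpha+e_j)$ is at most the number of $g\notin\mathcal A^*$ with address $\alpha$ and $a_jg\in\mathcal A^*$, and these numbers sum to at most $\Delta|\mathcal A^*|$. Since $\sum_\alpha(f(\alpha)-f(\alpha+e_j))=0$, the positive and negative parts have equal sums, and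
\begin{equation}\label{eq:inv}
\sum_\alpha|f(\alpha)-f(\alpha+e_j)|\le2\Delta|\mathcal A^*|\qquad(2\le j\le m).
\end{equation}
A large support forces many atypical vertices by \eqref{eq:supp}, and a small support is incompatible with \eqref{eq:inv} unless $\mathcal A^*$ is large.

\emph{Case I: $|\operatorname{supp}f|>|\Lambda|/2$.} By \eqref{eq:supp} and \eqref{eq:Astar}, $2^{\kappa(m-1)-1}<m\Delta^22^\kappa|\mathcal A|$, so $|\mathcal A|\ge2^{\kappa(m-2)}/(2m\Delta^2)$.

\emph{Case II: $|\operatorname{supp}f|\le|\Lambda|/2$.} Every $\beta\in\Lambda$ is a sum of at most $(m-1)2^\kappa$ unit vectors, so \eqref{eq:inv} and the triangle inequality give $\sum_\alpha|f(\alpha)-f(\alpha+\beta)|\le2(m-1)\Delta2^\kappa|\mathcal A^*|$. We sum over $\beta$ and keep only the ordered pairs $(\alpha,\alpha')$ with exactly one entry in the support. At least $|\Lambda|/2$ elements lie outside the support, so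
\[
|\Lambda|\sum_\alpha f(\alpha)\le2\sum_{\alpha\in\operatorname{supp}f}\ \sum_{\alpha'\notin\operatorname{supp}f}f(\alpha)\le\sum_{\alpha,\alpha'}|f(\alpha)-f(\alpha')|\le|\Lambda|\cdot2(m-1)\Delta2^\kappa|\mathcal A^*|.
\]
Hence $N=|\mathcal A^*|+\sum_\alpha f(\alpha)\le2m\Delta2^\kappa|\mathcal A^*|\le2m^2\Delta^24^\kappa|\mathcal A|$.

\emph{Choice of $\kappa$.} The bounds $2^{\kappa(m-2)}$ and $N4^{-\kappa}$ balance when $2^{\kappa m}=N$. For $N\ge2^m$ choose $\kappa\ge1$ with $2^\kappa\le N^{1/m}<2^{\kappa+1}$. Case~I gives $|\mathcal A|\ge N^{1-2/m}/(2^{m-1}m\Delta^2)$ and Case~II gives $|\mathcal A|\ge N^{1-2/m}/(2m^2\Delta^2)$. For $N<2^m$ use $|\mathcal A|\ge1$, which follows from Lemma~\ref{lem:halving}.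
\end{proof}

Case~I shows why $m\ge3$ is needed: the number $2^{\kappa(m-1)}$ of addresses has to beat the factor $2^\kappa$ lost in \eqref{eq:Astar}.

\subsection{Removing the colors}

A realization records only adjacency, and only degrees up to $3$. We therefore replace each vertex of $T$ by a path with one port for each color, so that the color of an edge is recorded by the position of the port, and we mark the two ends of the path differently, so that positions can be counted.

Number the colors of $T$ as $1,\dots,q$. For each vertex $x$ of $T$ take a path $w_1(x)\cdots w_q(x)$, the \emph{spine} of $x$. Attach to $w_1(x)$ a pendant path with two new vertices and to $w_q(x)$ a pendant path with three new vertices. For each edge $xx'$ of $T$, of color $\gamma$, add one \emph{middle vertex} adjacent to $w_\gamma(x)$ and $w_\gamma(x')$. If $x$ has no edge of color $\gamma$, attach a leaf to $w_\gamma(x)$. The resulting uncolored graph is $\Gamma$. Spine vertices have degree $3$, and all other vertices have degree $1$ or $2$. Put $r=9q$.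

\begin{proof}[Proof of Proposition~\ref{prop:gamma}(a)]
We describe a local procedure that turns any graph $H$ of maximum degree at most $3$ into a colored multigraph $\hat H$ and turns $\Gamma$ back into $T$. A vertex $g$ of $H$ is an \emph{anchor} if $\deg g=3$ and $g$ has a neighbor of degree $2$ that has a neighbor of degree $1$. For $1\le\gamma\le q$, distinct anchors $g,g'$ are \emph{$\gamma$-linked} if there is a path $g=g_1,\dots,g_\gamma,f,g'_\gamma,\dots,g_1'=g'$ in which all $g_i,g_i'$ have degree $3$ and $f$ has degree $2$. Let $\hat H$ be the multigraph on the anchors with one edge of color $\gamma$ for each $\gamma$-linked pair. At most $3^{2\gamma}$ paths with $2\gamma$ edges start at a given vertex, so $\hat H$ has maximum degree at most $\Delta:=q3^{2q}$.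

\emph{The map $x\mapsto w_1(x)$ is a color-preserving isomorphism from $T$ onto $\hat\Gamma$.} The neighbors of degree $2$ of spine vertices are middle vertices, both of whose neighbors have degree $3$; first vertices of the long pendant paths, whose neighbors have degrees $3$ and $2$; and first vertices of the short pendant paths. So the anchors of $\Gamma$ are the vertices $w_1(x)$. If $xx'$ is an edge of color $\gamma$, the two spines and the middle vertex give a $\gamma$-link. Conversely, consider a $\gamma$-link from $w_1(x)$ to $w_1(x')$. Vertices of degree $3$ are adjacent only along spines, so $g_i=w_i(x)$. The vertex $f$ has two neighbors of degree $3$, so it is the middle vertex at $w_\gamma(x)$, and $g'_\gamma=w_\gamma(y)$ where $xy$ is the edge of color $\gamma$ at $x$. The rest of the path stays on the spine of $y$ and ends at an anchor, so $x'=y$.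

\emph{A good anchor of $H$ is a typical vertex of $\hat H$.} Let $H$ be finite, let $g$ be a good vertex and let $\theta\colon H[B_r(g)]\to\Gamma[B_r(u)]$ be a rooted isomorphism. It preserves distances from the root, and it preserves the degrees of vertices at distance at most $r-1$ from the root, since all their neighbors lie in the ball. Being an anchor depends on degrees within distance $2$, so
\begin{equation}\label{eq:anchor}
\text{a vertex $y\in B_{r-3}(g)$ is an anchor of $H$ if and only if $\theta(y)$ is an anchor of $\Gamma$.}
\end{equation}
Now let $g$ be an anchor, so that $u$ is an anchor. Let $y,y'\in B_{6q}(g)$ be anchors. A path with at most $2q$ edges between them has all its vertices within distance $q$ of an end, hence within distance $7q\le r-1$ of $g$, and the same holds for $\theta(y),\theta(y')$ and $u$ in $\Gamma$. So $y,y'$ are $\gamma$-linked if and only if $\theta(y),\theta(y')$ are. We show by induction on $i\le3$ that $\theta$ maps the $i$-ball around $g$ in $\hat H$ onto the $i$-ball around $u$ in $\hat\Gamma$. These balls lie in $B_{2qi}(g)$ and $B_{2qi}(u)$, and $2qi\le6q\le r-3$. A vertex $y$ of the $i$-ball of $g$ that is not in the $(i-1)$-ball is linked to a vertex of the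 $(i-1)$-ball; then $\theta(y)$ is an anchor by \eqref{eq:anchor} and is linked to a vertex of the $(i-1)$-ball of $u$. The same argument applies to $\theta^{-1}$. For $i=3$ we obtain a bijection that preserves all colored edges, so $g$ is typical.

\emph{Counting.} Let $H$ have $N\ge1$ vertices, $\beta$ bad vertices and $\hat N$ anchors. If $\beta\ge N/2$, there is nothing to prove. Otherwise, note that every vertex of $\Gamma$ is within distance $q+2$ of an anchor, the farthest being the end of a long pendant path, at distance $(q-1)+3$. As $q+2\le r-3$, \eqref{eq:anchor} shows that every good vertex of $H$ is within distance $q+2$ of an anchor of $H$. So $N/2<N-\beta\le3^{q+3}\hat N$. Atypical vertices of $\hat H$ are bad vertices of $H$, so Proposition~\ref{prop:colored} gives $\beta\ge c'\hat N^{1-2/m}\ge c'(N/(2\cdot3^{q+3}))^{1-2/m}$.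
\end{proof}

\subsection{Boxes with small boundary}

For $h\ge0$ let
\[
I_h=\{(\ell,i):0\le\ell\le h,\ 0\le i<2^{h-\ell}\}\subseteq V(S),
\]
the set of descendants of $(h,0)$; Figure~\ref{fig:S} shows $I_3$. It has $2^{h+1}-1$ vertices. The children of a vertex of $I_h$ lie in $I_h$, and so does its parent unless the vertex is $(h,0)$. So exactly $2(h+1)+1=2h+3$ edges of $S$ leave $I_h$: two horizontal ones on each level and one vertical one at the top. Here it matters that the levels stop at $0$; if they continued downward, edges would leave from all $2^h$ vertices of the bottom level, more than half of $I_h$.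

\begin{proof}[Proof of Proposition~\ref{prop:gamma}(b)]
Call $x\in T$ a \emph{home} of the vertices of its spine, of the pendant paths and leaves attached to it, and of the middle vertices of the edges at $x$. Each $x$ is a home of $q+5+q=2q+5$ vertices. Adjacent vertices of $\Gamma$ have a common home, and two homes of the same vertex are at distance at most $1$ in $T$. Let $Q_h=I_h^m$ and let $X_h$ be the set of vertices of $\Gamma$ all of whose homes lie in $Q_h$. Since $X_h$ contains $w_1(x)$ for all $x\in Q_h$,
\[
2^{hm}\le|Q_h|\le|X_h|\le(2q+5)|Q_h|\le(2q+5)2^m2^{hm}.
\]

Let $u\in\partial X_h$ and let $x\in Q_h$ be a home of $u$. There is a path $u=u_0,u_1,\dots,u_t$ with $t\le R$ such that $u_t$ has a home $y\notin Q_h$. Let $x^{(i)}$ be a common home of $u_{i-1}$ and $u_i$. In the sequence $x,x^{(1)},\dots,x^{(t)},y$ consecutive terms are homes of the same vertex, so $\operatorname{dist}_T(x,y)\le R+1$. Some coordinate $y_j$ is outside $I_h$, and $\operatorname{dist}_S(x_j,y_j)\le R+1$. A shortest path from $x_j$ to $y_j$ uses an edge leaving $I_h$, so $x_j$ is within distance $R$ of the inner end of such an edge. Degrees in $S$ are at most $5$, so at most $(2h+3)5^{R+1}$ vertices of $I_h$ have this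 property. Choosing $j$, then $x_j$, then the other coordinates of $x$, and finally $u$, we get
\[
|\partial X_h|\le m\,(2h+3)5^{R+1}\,2^{(h+1)(m-1)}\,(2q+5)\le C(h+1)2^{h(m-1)}
\]
for a constant $C\ge(2q+5)2^m$ that depends only on $m$.
\end{proof}

This completes the proof of Proposition~\ref{prop:gamma}, and with it the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{survey}
\emph{A Survey of Minimum Saturated Graphs},
\texttt{https://digitalcommons.memphis.edu/cgi/\allowbreak viewcontent.cgi?article=1053\allowbreak\&context=speccoll-faudreerj}.

\end{thebibliography}
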